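\title{A Planar Lattice in Which Every Linear Extension Contains a Twist}

\begin{abstract}
A twist in a linear extension of a finite ordered set is a set of three covering pairs $(a_1,b_1),(a_2,b_2),(a_3,b_3)$ whose elements appear in the order $a_1<a_2<a_3<b_1<b_2<b_3$. It was conjectured that every planar lattice has a linear extension without twists. We disprove this with an explicit planar lattice on $150$ elements, the smallest member of an infinite family. The proof shows that, away from the boundary of a grid-like region, a twist-free linear extension must read successive levels in alternating directions. Our lattices are grids from which a rectangular slit has been removed, and when the slit cuts out an odd number of rows, the directions cannot be chosen consistently around its end. In contrast, every graded planar lattice does have a twist-free linear extension.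
\end{abstract}

\section{Twists}\label{sec:intro}

All ordered sets are finite and partially ordered. An \emph{edge} of an ordered set $Q$ is a covering pair $(a,b)$: $a<b$ in $Q$, and no $c$ satisfies $a<c<b$. We write $a\to b$ for such an edge and call $a$ its bottom and $b$ its top. The set $Q$ is \emph{planar} if its Hasse diagram can be drawn in the plane without edge crossings, each element being a point and each edge $a\to b$ a curve that rises strictly from $a$ to $b$. A \emph{planar lattice} is a finite lattice that is planar as an ordered set. A \emph{linear extension} of $Q$ is a linear order $L$ on its elements such that $x<y$ in $Q$ implies $x<y$ in $L$.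

Place the elements of $Q$ on a line in the order $L$ and draw every edge as an arc above the line. Two edges $a\to b$ and $a'\to b'$ \emph{cross} in $L$ if $a<a'<b<b'$ in $L$, or the same with the two edges interchanged. Three edges form a \emph{twist} in $L$ if, suitably numbered as $a_1\to b_1$, $a_2\to b_2$, $a_3\to b_3$, they satisfy
\[
a_1<a_2<a_3<b_1<b_2<b_3\quad\text{in } L .
\]
A twist is the same thing as three pairwise crossing edges: if the three edges cross pairwise and are numbered so that $a_1<a_2<a_3$, then $b_1<b_2<b_3$, and $a_3<b_1$ because the first and the third cross. We call $L$ \emph{twist-free} if it contains no twist.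

Twists obstruct drawings of the following kind. Suppose the arcs may be distributed over several half-planes, or pages, bounded by the line, with no two arcs in a page crossing. Two edges that cross in $L$ then need different pages, and a twist needs three. So two pages can suffice only for a twist-free $L$. The following conjecture comes from \cite{pagenumber}.

\begin{quote}
\textbf{Conjecture.} Every planar lattice has a twist-free linear extension.
\end{quote}

The simplest evidence favors it. In a grid, one can list the levels from bottom to top and reverse the direction of reading after every level. This produces no twist (Section~\ref{sec:alternating}), and the same method works for every \emph{graded} planar lattice (Theorem~\ref{thm:graded}). Nevertheless, the conjecture is false. For integers $x\le y$, let $[x,y]$ denote the set of integers from $x$ to $y$.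

\begin{theorem}\label{thm:main}
Let $p,q\ge 6$, let $k\ge1$ be odd, and let $m\ge p+5$ and $n\ge q+k+5$. Then
\[
P^{m,n}_{p,q,k}=\bigl([0,m]\times[0,n]\bigr)\setminus\bigl([0,p-1]\times[q,q+k-1]\bigr),
\]
ordered by $(i,j)\le(i',j')$ if and only if $i\le i'$ and $j\le j'$, is a planar lattice, and every linear extension of it contains a twist.

In particular, the conjecture fails for the $150$-element planar lattice
\[
P=P^{11,12}_{6,6,1}=\bigl([0,11]\times[0,12]\bigr)\setminus\{(i,6):0\le i\le5\}.
\]
\end{theorem}

The lattice $P$, drawn in Figure~\ref{fig:P}, is the smallest in the family. Indeed, $P^{m,n}_{p,q,k}$ has $(m+1)(n+1)-pk$ elements. For given $p,q,k$ this is least for $m=p+5$ and $n=q+k+5$, when it equals $(p+6)(q+k+6)-pk=pq+6p+6q+6k+36$, and this in turn is least for $p=q=6$, $k=1$.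

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(0.27cm,0.27cm)},y={(-0.27cm,0.27cm)}]
\fill[gray!45] (5,5)--(5,7)--(6,7)--(6,5)--cycle;
\foreach \j in {0,1,2,3,4,5,7,8,9,10,11,12} \draw (0,\j)--(11,\j);
\draw (6,6)--(11,6);
\foreach \i in {0,1,2,3,4,5,6,7,8,9,10,11} \draw (\i,0)--(\i,12);
\foreach \i in {0,1,2,3,4,5,6,7,8,9,10,11}
  \foreach \j in {0,1,2,3,4,5,7,8,9,10,11,12}
    \fill (\i,\j) circle (1.1pt);
\foreach \i in {6,7,8,9,10,11} \fill (\i,6) circle (1.1pt);
\foreach \i/\j in {2/2,8/2,8/9,2/9} \draw[fill=white] (\i,\j) circle (2.3pt);
\node[below] at (0,0) {$(0,0)$};
\node[above] at (11,12) {$(11,12)$};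
\node[right] at (11,0) {$(11,0)$};
\node[left] at (0,12) {$(0,12)$};
\end{tikzpicture}
\caption{The lattice $P$, with $(i,j)$ drawn at horizontal position $i-j$ and height $i+j$. The six elements $(0,6),\dots,(5,6)$ are removed, so the edges $(i,5)\to(i,7)$, $i\le5$, have double length. The shaded face at the inner end of the slit is a pentagon. The four circled elements $(2,2)$, $(8,2)$, $(8,9)$, $(2,9)$ are those at which directions are compared in Section~\ref{sec:loop}.}
\label{fig:P}
\end{figure}

The proof runs as follows. On a piece of the lattice that looks like a grid, consider an element together with its left and right neighbors on the same level $i+j$. We show that in a twist-free linear extension the element lies between the two neighbors, so the level is read locally in one of two directions, and that this direction is reversed from each level to the next (Theorem~\ref{thm:rigid}). Hence the direction is determined on the whole piece, away from its boundary, by one sign and the parity of $i+j$. Now call the removed rectangle the slit, and walk once around its inner end. Beyond that end, where $i\ge p$, we pass from below the slit to above it through a full grid, and every step of the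 coordinate $j$ counts. Where $i<p$, a single edge jumps over the slit, and $k$ of these steps are missing. Since $k$ is odd, the two ways of continuing the direction disagree.

Section~\ref{sec:disjoint} derives from $P$ planar lattices in which linearly many disjoint twists are unavoidable, and Section~\ref{sec:graded} proves the theorem on graded planar lattices. The proof of Theorem~\ref{thm:main} is self-contained. Only the result on graded lattices quotes a theorem.

\section{Levels of alternating direction}\label{sec:alternating}

An ordered set $Q$ is \emph{graded} if it carries an integer function $\operatorname{rk}$ with $\operatorname{rk}b=\operatorname{rk}a+1$ for every edge $a\to b$. Then $x<y$ implies $\operatorname{rk}x<\operatorname{rk}y$, so distinct elements of the same rank are incomparable. The elements of a given rank form a \emph{level}.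

We begin with the grid $[0,3]\times[0,2]$, ordered componentwise, with rank $i+j$. We draw $(i,j)$ at horizontal position $i-j$ and height $i+j$. On a level, \emph{left} then means smaller first coordinate. If we list the levels in order, each from left to right, we meet
\[
(0,2)<(1,1)<(2,0)<(1,2)<(2,1)<(3,0),
\]
and the three parallel edges $(0,2)\to(1,2)$, $(1,1)\to(2,1)$, $(2,0)\to(3,0)$ form a twist. If instead the second of these levels is read from right to left, the same three edges become nested. This works in general.

\begin{lemma}\label{lem:alternating}
Let $Q$ be graded, and let each level of $Q$ be linearly ordered ``from left to right'' in such a way that the following holds.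
\begin{quote}
$(*)$ There are no edges $u\to v'$ and $u'\to v$ with $u,u'$ on one level, $u$ left of $u'$, and $v$ left of $v'$.
\end{quote}
List the levels in increasing order, those of even rank from left to right and those of odd rank from right to left. In the resulting linear extension $L$, no two edges with bottom ranks of the same parity cross. In particular $L$ is twist-free.
\end{lemma}

\begin{proof}
The order $L$ is a linear extension, and ranks do not decrease along it. Suppose $a\to b$ and $a'\to b'$ satisfy $a<a'<b<b'$ in $L$ and have bottom ranks of the same parity. Then $\operatorname{rk}a\le\operatorname{rk}a'\le\operatorname{rk}b=\operatorname{rk}a+1$, so the bottom ranks are equal. If this common rank is even, then $a$ is left of $a'$, while $b'$ is left of $b$ because the next level is read from right to left. So the edges $a\to b$ and $a'\to b'$ contradict $(*)$ with $u=a$, $u'=a'$, $v=b'$, $v'=b$. If it is odd, then $a'$ is left of $a$ and $b$ is left of $b'$, which contradicts $(*)$ with $u=a'$, $u'=a$, $v=b$, $v'=b'$.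

In a twist the three edges cross pairwise, and two of them have bottom ranks of the same parity. So $L$ contains no twist.
\end{proof}

Every grid satisfies $(*)$. If $u=(i,j)$ is left of $u'=(i',j')$ on its level, then the top of any edge from $u$ has first coordinate at most $i+1\le i'$, and the top of any edge from $u'$ has first coordinate at least $i'$. So the latter top is not left of the former.

In this alternating order of a grid, an element $(i,j)$ lies between its level neighbors $(i-1,j+1)$ and $(i+1,j-1)$ if both exist, and the level is read to the right or to the left according to the parity of $i+j$. Section~\ref{sec:rigid} shows that, away from the boundary of a grid, \emph{every} twist-free linear extension has these two properties, up to one global choice of direction.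

\section{The slit rectangle is a planar lattice}\label{sec:slit}

Fix $p,q,k,m,n$ as in Theorem~\ref{thm:main}, write $R$ for $P^{m,n}_{p,q,k}$, and call $[0,p-1]\times[q,q+k-1]$ the \emph{slit}. The parity of $k$ plays no role in this section.

\begin{lemma}\label{lem:lattice}
$R$ is a lattice.
\end{lemma}

\begin{proof}
$R$ is closed under componentwise maximum. Suppose the maximum $(x,y)$ of two elements of $R$ lay in the slit. The element that contributes the second coordinate $y$ has first coordinate at most $x\le p-1$, so it would itself lie in the slit. Hence any two elements have a join. Since $R$ is finite and has a least element $(0,0)$, meets exist as well: the meet of two elements is the join of their common lower bounds.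
\end{proof}

\begin{lemma}\label{lem:edges}
The edges of $R$ are exactly
\begin{itemize}
\item[(a)] $(i,j)\to(i+1,j)$ with both ends in $R$;
\item[(b)] $(i,j)\to(i,j+1)$ with both ends in $R$;
\item[(c)] $(i,q-1)\to(i,q+k)$ for $0\le i\le p-1$.
\end{itemize}
\end{lemma}

\begin{proof}
These are covering pairs; in case (c), all points of $\mathbb Z^2$ strictly between the ends lie in the slit. Conversely, let $u=(i,j)<v=(x,y)$ in $R$. We find $w\le v$ such that $(u,w)$ is listed; if $(u,v)$ is an edge, then $w=v$ and $(u,v)$ is listed.

If $x>i$, take $w=(i+1,j)$. It belongs to $R$, since otherwise $i+1\le p-1$ and $q\le j\le q+k-1$, and $u$ would lie in the slit. If $x=i$, then $y>j$. If $(i,j+1)\in R$, take $w=(i,j+1)$. Otherwise $(i,j+1)$ is in the slit and $(i,j)$ is not, so $i\le p-1$ and $j=q-1$. Then $y\ge q+k$, as $v$ is not in the slit, and we take $w=(i,q+k)$.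
\end{proof}

\begin{lemma}\label{lem:planar}
$R$ is planar.
\end{lemma}

\begin{proof}
Put $(i,j)$ at the point $(i-j,\,i+j)$ of the plane and draw all edges as straight segments. They rise strictly. An edge of type (a) or (b) is a unit segment of the grid; an edge of type (c) is a union of $k+1$ consecutive ones. No unit segment is used by two edges, and distinct unit segments meet only in grid points, so two edges can meet away from a common end only at a grid point interior to one of them. Such a grid point is some $(i,j)$ in the slit, interior to the edge (c) with the same $i$. It is not an element of $R$, so no edge ends there, and the edge (c) with this $i$ is the only edge that passes through it. So there are no crossings.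
\end{proof}

\section{Rigidity of grid patches}\label{sec:rigid}

Throughout this section $Q$ is an ordered set and $L$ is a twist-free linear extension of $Q$. The symbol $<$ refers to $L$.

\subsection{Patches and the window}

A \emph{patch} in $Q$ is an injective map $\varphi\colon[i_0,i_1]\times[j_0,j_1]\to Q$ with $i_1-i_0\ge5$ and $j_1-j_0\ge5$ such that
\[
\varphi(i,j)\to\varphi(i+1,j)\qquad\text{and}\qquad \varphi(i,j)\to\varphi(i,j+1)
\]
are edges of $Q$ whenever both ends are defined. Nothing else is required of the order of $Q$ on the image: a twist involves only edges. By injectivity, elements at different positions are distinct, so one of them precedes the other in $L$. A \emph{level} of the patch consists of the elements $\varphi(i,j)$ with a given value of $i+j$, and $\varphi(i-1,j+1)$ and $\varphi(i+1,j-1)$ are the \emph{left} and \emph{right neighbors} of $\varphi(i,j)$. The \emph{interior} of the patch is $[i_0+2,i_1-2]\times[j_0+2,j_1-2]$. Around an interior position, all positions that differ from it by at most $2$ in each coordinate are available.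

For interior $(i,j)$ we name fourteen elements $\varphi(i+d,j+e)$, one letter for each relative level $d+e=-2,-1,0,1,2$, with indices increasing from left to right. The following are the offsets $(d,e)$.
\[
\begin{array}{lllll}
\text{level } 2: & w_1=(1,1), & w_2=(2,0); & & \\
\text{level } 1: & u_1=(0,1), & u_2=(1,0), & u_3=(2,-1); & \\
\text{level } 0: & t_1=(-1,1), & t_2=(0,0), & t_3=(1,-1), & t_4=(2,-2);\\
\text{level } {-1}: & s_1=(-1,0), & s_2=(0,-1), & s_3=(1,-2); & \\
\text{level } {-2}: & r_1=(-1,-1), & r_2=(0,-2). & &
\end{array}
\]
Thus $t_2=\varphi(i,j)$ is the central element, and $t_1,t_3$ are its left and right neighbors. Whenever both ends are among the fourteen named elements, we have the edges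
\begin{equation}\label{eq:edges}
r_x\to s_x,\,s_{x+1};\qquad s_x\to t_x,\,t_{x+1};\qquad t_x\to u_{x-1},\,u_x;\qquad u_x\to w_{x-1},\,w_x ,
\end{equation}
since in each case one coordinate grows by $1$; see Figure~\ref{fig:window}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(0.85cm,0.6cm)},y={(-0.85cm,0.6cm)}]
\node (r1) at (-1,-1) {$r_1$};
\node (r2) at (0,-2) {$r_2$};
\node (s1) at (-1,0) {$s_1$};
\node (s2) at (0,-1) {$s_2$};
\node (s3) at (1,-2) {$s_3$};
\node (t1) at (-1,1) {$t_1$};
\node (t2) at (0,0) {$t_2$};
\node (t3) at (1,-1) {$t_3$};
\node (t4) at (2,-2) {$t_4$};
\node (u1) at (0,1) {$u_1$};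
\node (u2) at (1,0) {$u_2$};
\node (u3) at (2,-1) {$u_3$};
\node (w1) at (1,1) {$w_1$};
\node (w2) at (2,0) {$w_2$};
\draw (r1)--(s1) (r1)--(s2) (r2)--(s2) (r2)--(s3);
\draw (s1)--(t1) (s1)--(t2) (s2)--(t2) (s2)--(t3) (s3)--(t3) (s3)--(t4);
\draw (t1)--(u1) (t2)--(u1) (t2)--(u2) (t3)--(u2) (t3)--(u3) (t4)--(u3);
\draw (u1)--(w1) (u2)--(w1) (u2)--(w2) (u3)--(w2);
\end{tikzpicture}
\caption{The window around a central element $t_2$ of a grid patch. Every line is an edge and rises from bottom to top. Letters name the levels, and indices increase from left to right.}
\label{fig:window}
\end{figure}

\paragraph{Symmetries.} Two operations preserve the hypotheses. The \emph{mirror} replaces $\varphi$ by $(j,i)\mapsto\varphi(i,j)$. \emph{Duality} replaces $L$ by its reverse, $Q$ by its dual (the same set with the order reversed), and $\varphi$ by $(i,j)\mapsto\varphi(-i,-j)$. In both cases the new map is again a patch. The reverse of $L$ is twist-free, because a twist read backwards, with all edges reversed, is a twist. Both operations carry interior positions to interior positions and interchange the left and right neighbors of an element.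

\subsection{The central element lies between its neighbors}

\begin{lemma}\label{lem:between}
At every interior position, either $t_1<t_2<t_3$ or $t_3<t_2<t_1$.
\end{lemma}

\begin{proof}
We must exclude that $t_2$ comes last or first among $t_1,t_2,t_3$. It suffices to show that
\[
t_1<t_3<t_2
\]
is impossible, for every $Q$, $L$, patch and interior position. Indeed, the mirror then excludes $t_3<t_1<t_2$, so $t_2$ is never last; by duality it is never first.

Assume $t_1<t_3<t_2$. The principle is simple: once two edges are known to cross, no third edge may cross both, and this pins down the ends of nearby edges. Each row below states a claim and the chain that would hold if the claim failed. The three edges at the right then form a twist, their bottoms being the first three elements of the chain and their tops, in the same order, the last three. All inequalities in a chain come from the edges \eqref{eq:edges}, the assumption, earlier rows, or the negated claim.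

\emph{First stage.} From the outset, $s_1\to t_2$ and $t_1\to u_1$ cross, as $s_1<t_1<t_2<u_1$. We test the third edges $t_3\to u_2$, $r_1\to s_2$ and $s_2\to t_3$.
\[
\begin{array}{c@{\quad}l@{\qquad}l@{\qquad}l}
 & \text{claim} & \text{otherwise} & \text{twist}\\[2pt]
1. & u_2<u_1 & s_1<t_1<t_3<t_2<u_1<u_2 & s_1\to t_2,\ t_1\to u_1,\ t_3\to u_2\\
2. & s_2<t_1 & r_1<s_1<t_1<s_2<t_2<u_1 & r_1\to s_2,\ s_1\to t_2,\ t_1\to u_1\\
3. & s_1<s_2 & s_2<s_1<t_1<t_3<t_2<u_1 & s_2\to t_3,\ s_1\to t_2,\ t_1\to u_1
\end{array}
\]
Hence
\begin{equation}\label{eq:stage1}
s_1<s_2<t_1<t_3<t_2<u_2<u_1 .
\end{equation}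

\emph{Second stage.} By \eqref{eq:stage1}, $s_2\to t_2$ and $t_1\to u_1$ also cross. This constrains the elements $s_3$ and $u_3$ farther to the right (rows 4, 5 and 6). Row 7 uses the crossing edges $s_1\to t_1$ and $s_2\to t_3$ instead.
\[
\begin{array}{c@{\quad}l@{\qquad}l@{\qquad}l}
4. & s_2<s_3 & s_3<s_2<t_1<t_3<t_2<u_1 & s_3\to t_3,\ s_2\to t_2,\ t_1\to u_1\\
5. & s_3<t_1 & r_2<s_2<t_1<s_3<t_2<u_1 & r_2\to s_3,\ s_2\to t_2,\ t_1\to u_1\\
6. & u_3<u_1 & s_2<t_1<t_3<t_2<u_1<u_3 & s_2\to t_2,\ t_1\to u_1,\ t_3\to u_3\\
7. & t_4<t_3 & s_1<s_2<s_3<t_1<t_3<t_4 & s_1\to t_1,\ s_2\to t_3,\ s_3\to t_4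
\end{array}
\]
In row 5, $s_3<t_2$ because $s_3<t_3<t_2$. Row 7 uses rows 4 and 5.

\emph{Third stage.} We locate $u_3$ from below, using that $s_2\to t_2$ and $t_3\to u_2$ cross.
\[
\begin{array}{c@{\quad}l@{\qquad}l@{\qquad}l}
8. & t_2<u_3 & s_2<t_3<u_3<t_2<u_2<w_2 & s_2\to t_2,\ t_3\to u_2,\ u_3\to w_2\\
9. & u_2<u_3 & s_2<t_4<t_3<t_2<u_3<u_2 & s_2\to t_2,\ t_4\to u_3,\ t_3\to u_2
\end{array}
\]
In row 9, $s_2<s_3<t_4$ by row 4, $t_4<t_3$ by row 7, and $t_2<u_3$ by row 8.

Now rows 9 and 6 give
\[
t_3<t_2<u_2<u_3<u_1<w_1 ,
\]
and the edges $t_3\to u_3$, $t_2\to u_1$, $u_2\to w_1$ form a twist, a contradiction.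
\end{proof}

\subsection{The direction alternates}

By Lemma~\ref{lem:between} we may define, for interior $(i,j)$, the \emph{direction}
\[
\varepsilon_\varphi(i,j)=\begin{cases}+1 & \text{if } t_1<t_2<t_3,\\ -1 & \text{if } t_3<t_2<t_1.\end{cases}
\]
It depends only on $L$ and on the three elements $\varphi(i-1,j+1)$, $\varphi(i,j)$, $\varphi(i+1,j-1)$. If only one patch is under consideration, we write $\varepsilon$. The next lemma contains the phenomenon seen in the grid $[0,3]\times[0,2]$: two successive levels read in the same direction produce a twist of three parallel edges. There is a second case, since $L$ need not list one level completely before the next.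

\begin{lemma}\label{lem:turn}
\begin{itemize}
\item[(i)] If $(i,j)$ and $(i+1,j)$ are interior, then $\varepsilon(i,j)$ and $\varepsilon(i+1,j)$ are not both $+1$.
\item[(ii)] If $(i,j)$ and $(i,j+1)$ are interior, then $\varepsilon(i,j)$ and $\varepsilon(i,j+1)$ are not both $-1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Use the window around $(i,j)$. Then $\varphi(i+1,j)=u_2$, and its left and right neighbors are $u_1$ and $u_3$. If both directions are $+1$, then $t_1<t_2<t_3$ and $u_1<u_2<u_3$.

If $t_3<u_1$, then $t_1<t_2<t_3<u_1<u_2<u_3$, and the edges $t_1\to u_1$, $t_2\to u_2$, $t_3\to u_3$ form a twist. If $u_1<t_3$, then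
\[
s_2<t_2<u_1<t_3<u_2<w_1 ,
\]
and the edges $s_2\to t_3$, $t_2\to u_2$, $u_1\to w_1$ form a twist. Both are impossible.

(ii) This is the mirror image of (i): the mirror interchanges the coordinates and the signs $\pm1$.
\end{proof}

\begin{theorem}\label{thm:rigid}
For every patch $\varphi$ there is a sign $\delta\in\{+1,-1\}$ such that
\[
\varepsilon(i,j)=\delta\,(-1)^{i+j}\qquad\text{for all interior }(i,j).
\]
\end{theorem}

\begin{proof}
Consider a unit square $(i,j),(i+1,j),(i,j+1),(i+1,j+1)$ of interior positions. The element $\varphi(i+1,j)$ is the right neighbor of $\varphi(i,j+1)$. By Lemma~\ref{lem:between}, the direction at an element is determined by comparing it with either one of its two neighbors. So $\varepsilon(i,j+1)$ and $\varepsilon(i+1,j)$ are both $+1$ if $\varphi(i,j+1)<\varphi(i+1,j)$, and both $-1$ otherwise. Let $e$ be their common value.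

If $\varepsilon(i,j)=e$, then Lemma~\ref{lem:turn} is violated: part (i) at $(i,j),(i+1,j)$ if $e=+1$, and part (ii) at $(i,j),(i,j+1)$ if $e=-1$. Likewise, $\varepsilon(i+1,j+1)=e$ would violate part (i) at $(i,j+1),(i+1,j+1)$ if $e=+1$, and part (ii) at $(i+1,j),(i+1,j+1)$ if $e=-1$. Hence
\[
\varepsilon(i,j)=\varepsilon(i+1,j+1)=-e=-\varepsilon(i+1,j)=-\varepsilon(i,j+1),
\]
that is, $\varepsilon(i,j)(-1)^{i+j}$ is constant on the unit square. The interior is a rectangle with at least two positions in each direction. So any two of its positions are joined by a chain of unit squares in which successive squares share a position, and the constant is the same everywhere.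
\end{proof}

\section{Going around the end of the slit}\label{sec:loop}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $R=P^{m,n}_{p,q,k}$ as in Section~\ref{sec:slit}. By Lemmas~\ref{lem:lattice} and~\ref{lem:planar}, $R$ is a planar lattice. Suppose it has a twist-free linear extension $L$. We cover the surroundings of the slit by four patches in $R$. The first three are inclusions of rectangles that avoid the slit:
\begin{align*}
\text{bottom}\quad &\beta\colon [0,m]\times[0,q-1]\to R, & \beta(i,j)&=(i,j);\\
\text{right}\quad &\rho\colon [p,m]\times[0,n]\to R, & \rho(i,j)&=(i,j);\\
\text{top}\quad &\tau\colon [0,m]\times[q+k,n]\to R, & \tau(i,j)&=(i,j).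
\end{align*}
The fourth closes up the slit on the left:
\[
\lambda\colon [0,p-1]\times[0,n-k]\to R,\qquad
\lambda(i,j)=\begin{cases}(i,j) & \text{if } j\le q-1,\\ (i,j+k)&\text{if } j\ge q.\end{cases}
\]
By Lemma~\ref{lem:edges}, all required pairs are edges of $R$; in particular, $\lambda(i,q-1)\to\lambda(i,q)$ is the edge $(i,q-1)\to(i,q+k)$ of type (c). The hypotheses $q\ge6$, $m\ge p+5$, $n\ge q+k+5$ and $p\ge6$ ensure that the four domains have at least six rows and six columns each, as a patch requires.

Let $\delta_\beta,\delta_\rho,\delta_\tau,\delta_\lambda$ be the signs given by Theorem~\ref{thm:rigid}. We compare directions at four elements, each interior to two patches. Each time the left and right neighbors of the element are the same in both patches, so the two directions agree.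
\begin{itemize}
\item The element $(p+2,2)$ is interior to $\beta$ and to $\rho$, as $2\le q-3$ and $p+2\le m-2$. Both patches use the coordinates of $R$, so its neighbors are $(p+1,3)$ and $(p+3,1)$ in both. Hence $\delta_\beta(-1)^{p+2+2}=\delta_\rho(-1)^{p+2+2}$, and $\delta_\beta=\delta_\rho$.
\item The element $(p+2,q+k+2)$ is interior to $\rho$ and to $\tau$, as $p+2\le m-2$ and $q+k+2\le n-2$. In the same way, $\delta_\rho=\delta_\tau$.
\item The element $(2,2)=\beta(2,2)=\lambda(2,2)$ is interior to $\beta$ and to $\lambda$, as $2\le p-3$ and $2\le q-3$. Its neighbors are $(1,3)$ and $(3,1)$ in both, since $3\le q-1$. Hence $\delta_\beta=\delta_\lambda$.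
\item The element $(2,q+k+2)=\tau(2,q+k+2)=\lambda(2,q+2)$ is interior to $\tau$ and to $\lambda$, as $2\le p-3$ and $q+2\le n-k-2$. Its neighbors are $(1,q+k+3)=\lambda(1,q+3)$ and $(3,q+k+1)=\lambda(3,q+1)$ in both. But the two patches give it second coordinates that differ by $k$, so $\delta_\tau(-1)^{2+q+k+2}=\delta_\lambda(-1)^{2+q+2}$, that is, $\delta_\tau=(-1)^k\delta_\lambda$.
\end{itemize}
Together, $\delta_\lambda=\delta_\beta=\delta_\rho=\delta_\tau=(-1)^k\delta_\lambda$, so $k$ is even, contrary to hypothesis. Hence every linear extension of $R$ contains a twist.

For $p=q=6$, $k=1$, $m=11$, $n=12$, the lattice has $12\cdot13-6=150$ elements.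
\end{proof}

The oddness of $k$ enters only at the end. For even $k$ the four sign relations are consistent, and the argument gives no contradiction.

\section{Many disjoint twists}\label{sec:disjoint}

\begin{proposition}
For every $r\ge1$ there is a planar lattice with $150r$ elements in which every linear extension contains $r$ pairwise element-disjoint twists.
\end{proposition}

\begin{proof}
Let $P$ be the $150$-element lattice of Theorem~\ref{thm:main}. Take $r$ copies of $P$ and place every element of each copy below every element of the next copy (the ordinal sum). Elements of different copies are comparable, and two elements of the same copy have their join and meet there, so the result is a lattice. Its edges are those of the copies, together with one edge from the greatest element of each copy to the least element of the next. In the drawing of Lemma~\ref{lem:planar}, the greatest element is the unique highest point and the least element the unique lowest one. So we may draw the copies one above the other, with gaps, and add the connecting edges as straight segments in the gaps. Hence the lattice is planar.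

Every linear extension of the sum restricts to a linear extension of each copy, and the latter contains a twist by Theorem~\ref{thm:main}. The edges of the copy are edges of the sum, so this gives one twist in each copy. Twists in different copies have no element in common.
\end{proof}

\section{Graded planar lattices}\label{sec:graded}

A counterexample to the conjecture cannot be graded. To show this, we recall that an ordered set has \emph{dimension at most $2$} if it has two linear extensions $L_1,L_2$ such that $x\le y$ in the ordered set if and only if $x\le y$ in both $L_1$ and $L_2$. We use the following theorem of Baker, Fishburn and Roberts \cite{bfr}: a finite lattice is planar if and only if it has dimension at most $2$.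

\begin{theorem}\label{thm:graded}
Every graded planar lattice $Q$ has a linear extension $L$ such that no two edges with bottom ranks of the same parity cross in $L$. In particular $L$ is twist-free.
\end{theorem}

\begin{proof}
Choose linear extensions $L_1,L_2$ as above. For incomparable $u,u'$, say that $u$ is left of $u'$ if $u<u'$ in $L_1$; then $u'<u$ in $L_2$. On a level, whose elements are pairwise incomparable, this is the order $L_1$ and hence linear. By Lemma~\ref{lem:alternating}, it remains to prove $(*)$.

Suppose $u\to v'$ and $u'\to v$ are edges with $u,u'$ of the same rank, $u$ left of $u'$, and $v$ left of $v'$. Then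
\[
u<u'<v<v'\ \text{ in } L_1,\qquad u'<u<v'<v\ \text{ in } L_2 ,
\]
where the middle inequalities come from $u'\to v$ and $u\to v'$, respectively. So both $u$ and $u'$ lie below both $v$ and $v'$ in $L_1$ and in $L_2$, and hence in $Q$. Let $z=u\vee u'$. Since $u'\not\le u$, we have $z>u$, so $\operatorname{rk}z\ge\operatorname{rk}u+1=\operatorname{rk}v=\operatorname{rk}v'$. But $z\le v$ and $z\le v'$, so $z=v$ and $z=v'$, contradicting $v\ne v'$.
\end{proof}

\begin{remark}
The $150$-element lattice $P$ is close to being graded: in its drawing, only one bounded face fails to be balanced, in the sense that its two sides have different lengths. The unit segments of the grid on $[0,11]\times[0,12]$ that are not used in the drawing of $P$ are those joining $(i,6)$ to $(i+1,6)$ for $0\le i\le5$. So each bounded face is a unit square or the union of $[i,i+1]\times[5,6]$ and $[i,i+1]\times[6,7]$ for some $i$ with $0\le i\le5$. For $i\le4$, the union is a quadrilateral whose two sides $(i,5)\to(i,7)\to(i+1,7)$ and $(i,5)\to(i+1,5)\to(i+1,7)$ consist of two edges each. For $i=5$, it is the pentagon shaded in Figure~\ref{fig:P}, with sides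
\[
(5,5)\to(5,7)\to(6,7)\qquad\text{and}\qquad(5,5)\to(6,5)\to(6,6)\to(6,7)
\]
of two and three edges. This pentagon alone shows that $P$ has no rank function, and it is the only unbalanced face that the loop in Section~\ref{sec:loop} encircles.
\end{remark}

\begin{thebibliography}{9}

\bibitem{bfr}
K. A. Baker, P. C. Fishburn, F. S. Roberts,
\emph{Partial orders of dimension 2},
Networks 2 (1972), 11--28.

\bibitem{pagenumber}
\emph{The Pagenumber of Ordered Sets},
\texttt{https://ruor.uottawa.ca/bitstream/10393/9505/1/NN19926.PDF}.

\end{thebibliography}
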